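\title{A strongly unbounded function on $\omega_3$ without a c.c.c.\ indestructible one}

\begin{abstract}
A function $f:[\lambda]^2\to\omega_1$ is strongly unbounded if for every uncountable family of pairwise disjoint finite subsets of $\lambda$ and every countable ordinal $\delta$ there are two members $a,b$ of the family with $f(\alpha,\beta)>\delta$ for all $\alpha\in a$, $\beta\in b$. By a theorem of Todorcevic, if there is such a function on $\omega_2$, then there is one with a stronger property $(*)$, which makes it strongly unbounded in every c.c.c.\ forcing extension. We show that this does not extend beyond $\omega_2$. Assuming CH, for every $\lambda\ge\omega_3$ there is a cardinal-preserving extension with a strongly unbounded function on $\lambda$ in which no function on $\omega_3$ has $(*)$ or is c.c.c.\ indestructible. We also show that CH excludes strongly unbounded functions on $\omega_3$ and that under $\mathrm{MA}_{\omega_1}$ every strongly unbounded function has $(*)$. Hence the extension of Todorcevic's theorem to all $\lambda>\omega_2$ is independent of ZFC.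
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\lambda$ be an uncountable cardinal and let $[\lambda]^2$ be the set of two-element subsets of $\lambda$. For $f:[\lambda]^2\to\omega_1$ we write $f(\alpha,\beta)$ for $f(\{\alpha,\beta\})$, and for disjoint $a,b\subseteq\lambda$ we put $a\otimes b=\{\{\alpha,\beta\}:\alpha\in a,\ \beta\in b\}$. By a \emph{disjoint family} in $\lambda$ we mean an uncountable family of pairwise disjoint nonempty finite subsets of $\lambda$. Given $\delta<\omega_1$, two disjoint finite sets $a,b\subseteq\lambda$ form a \emph{$\delta$-high} pair for $f$ if $f(\alpha,\beta)>\delta$ for all $\alpha\in a$ and $\beta\in b$, and a \emph{$\delta$-low} pair otherwise, that is, if $f(\alpha,\beta)\le\delta$ for at least one $\alpha\in a$ and $\beta\in b$.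

\begin{definition}\label{def:main}
Let $f:[\lambda]^2\to\omega_1$.
\begin{itemize}
\item $f$ is \emph{strongly unbounded} if for every disjoint family $\mathcal A$ in $\lambda$ and every $\delta<\omega_1$ some two distinct members of $\mathcal A$ form a $\delta$-high pair.
\item $f$ has \emph{property $(*)$} if for every disjoint family $\mathcal A$ in $\lambda$ and every $\delta<\omega_1$ there is an uncountable $\mathcal B\subseteq\mathcal A$ any two distinct members of which form a $\delta$-high pair.
\item $f$ is \emph{c.c.c.\ indestructible} if it is strongly unbounded and remains so in every generic extension by a c.c.c.\ forcing.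
\end{itemize}
\end{definition}

It is enough to consider families of size $\omega_1$, since every disjoint family contains one. Admitting the empty set as a member would change nothing: it forms a $\delta$-high pair with every set, and it can be discarded. All three properties pass from $f$ to $f\restriction[\mu]^2$ for every uncountable cardinal $\mu\le\lambda$.

Fix $\mathcal A$ and $\delta$ and color the pairs from $\mathcal A$ by ``high'' and ``low''. Strong unboundedness says that no uncountable family is homogeneously low; for families of singletons this means that $f$ is unbounded in $\omega_1$ on the pairs from every uncountable subset of $\lambda$. Property $(*)$ says that every uncountable family has an uncountable homogeneously high subfamily. It implies c.c.c.\ indestructibility; the short proof of this known fact is recalled in Lemma~\ref{lem:star}.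

\begin{example}\label{ex:min}
On $\omega_1$ the function $f(\alpha,\beta)=\min\{\alpha,\beta\}$ has property $(*)$: only countably many members of a disjoint family meet $\delta+1$, and any two of the remaining members form a $\delta$-high pair. Nothing of this kind works on $\lambda\ge\omega_2$. If $f(\alpha,\beta)$ depends only on the labels $h(\alpha),h(\beta)$ for some $h:\lambda\to\omega_1$, then $h$ is constant on an uncountable set $Y$, so $f$ has a constant value $\delta$ on $[Y]^2$, and the singletons from $Y$ contain no $\delta$-high pair.
\end{example}

For $\omega_2$, Todorcevic proved in ZFC that if there is a strongly unbounded function on $\omega_2$, then there is one with property $(*)$, and in particular a c.c.c.\ indestructible one. The problem for larger cardinals is posed in \cite{UM} in the words ``We do not know if the same is true for $\lambda>\omega_2$.'' Thus the question is whether the following statement is a theorem of ZFC.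
\begin{itemize}
\item[(S)] For every cardinal $\lambda>\omega_2$, if there is a strongly unbounded function on $\lambda$, then there is a function on $\lambda$ with property $(*)$.
\end{itemize}
Equivalently, is it consistent that some $\lambda>\omega_2$ carries a strongly unbounded function but no function with $(*)$? Models without strongly unbounded functions on $\lambda$ satisfy the implication vacuously and do not settle this. The evidence from the two most familiar axioms points to a positive answer.

\begin{proposition}\label{prop:CH}
If CH holds, there is no strongly unbounded function on $\omega_3$.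
\end{proposition}

\begin{proposition}\label{prop:MA}
If $\mathrm{MA}_{\omega_1}$ holds, every strongly unbounded function $f:[\lambda]^2\to\omega_1$ has property $(*)$.
\end{proposition}

So a counterexample to (S) has to live in a model where both CH and $\mathrm{MA}_{\omega_1}$ fail. Such a counterexample exists, already for $\lambda=\omega_3$.

\begin{theorem}\label{thm:main}
Assume CH and let $\lambda\ge\omega_3$ be a cardinal. There is a cardinal-preserving forcing extension in which
\begin{itemize}
\item[(1)] there is a strongly unbounded function $f:[\lambda]^2\to\omega_1$;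
\item[(2)] for every $g:[\omega_3]^2\to\omega_1$ there are $\delta<\omega_1$, a set $J\subseteq\omega_1$ with $|J|=\omega_1$, a pairwise disjoint family $\{a_i:i\in J\}$ of two-element subsets of $\omega_3$, and a c.c.c.\ poset $R$ such that
\begin{itemize}
\item[(i)] every uncountable $B\subseteq J$ contains $j\ne i$ such that $a_j,a_i$ is a $\delta$-low pair for $g$;
\item[(ii)] some $s\in R$ forces that there is an uncountable $I\subseteq J$ such that $a_j,a_i$ is a $\delta$-low pair for $g$ for all distinct $i,j\in I$.
\end{itemize}
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:main}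
In the extension of Theorem~\ref{thm:main}, no function on a cardinal $\mu\ge\omega_3$ has property $(*)$ or is c.c.c.\ indestructible, and an uncountable cardinal $\mu$ carries a function with $(*)$ if and only if $\mu\le\omega_2$. If ZFC is consistent, then so is ZFC together with the existence of a strongly unbounded function on $\omega_3$ and the nonexistence of a function on $\omega_3$ that has $(*)$ or is c.c.c.\ indestructible; and \textup{(S)} is independent of ZFC.
\end{corollary}

\begin{proof}
Clause (i) says that $g$ fails $(*)$ for the family $\{a_i:i\in J\}$ and $\delta$. Clause (ii) says that $g$ is not strongly unbounded after forcing with the c.c.c.\ poset of conditions of $R$ below $s$. So no $g$ on $\omega_3$ has either property, and by restriction no function on a larger cardinal does. The restriction $f\restriction[\omega_2]^2$ is strongly unbounded, so Todorcevic's theorem gives a function with $(*)$ on $\omega_2$, and its restriction serves for $\omega_1$. If ZFC is consistent, so are ZFC+CH and ZFC+$\mathrm{MA}_{\omega_1}$. The extension of a model of CH given by Theorem~\ref{thm:main} for $\lambda=\omega_3$ is the required model,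 and (S) fails in it; (S) holds under $\mathrm{MA}_{\omega_1}$ by Proposition~\ref{prop:MA}.
\end{proof}

The extension is a two-step iteration. The main step $Q$ adds $f$ by finite approximations with finitely many countable models as side conditions; a model $M$ placed in a condition promises that $f$ stays below $M\cap\omega_1$ on pairs from $M$. The preliminary step $P$ adds the family of models from which the side conditions are drawn. We have direct control over the values of $f$, but none over the values of an arbitrary $g$ in the extension. What we can do is bound a single value $g(x,y)$ by adding a suitable model to a condition. The heart of the proof is to arrange $\omega_1\times\omega_1$ such models, all with the same intersection $\delta$ with $\omega_1$, in a matrix whose overlaps are so small that the models can be added to conditions almost at will.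

Section~\ref{sec:ccc} treats the c.c.c.\ posets of finite homogeneous sets, proves Proposition~\ref{prop:MA}, and reduces part (2) of Theorem~\ref{thm:main} to the construction of a graph. Section~\ref{sec:models} collects the facts on elementary submodels. Sections~\ref{sec:side}--\ref{sec:amalg} define the two forcings and prove part (1), and Sections~\ref{sec:matrix} and~\ref{sec:graph} prove part (2). Proposition~\ref{prop:CH} is proved in Section~\ref{sec:CH}.

\section{Posets of finite homogeneous sets}\label{sec:ccc}

In a poset, $q\le p$ means that $q$ is stronger than $p$. A poset is \emph{c.c.c.}\ (\emph{$\omega_2$-c.c.}) if every antichain, that is, every set of pairwise incompatible conditions, is countable (has size at most $\omega_1$), and \emph{$\sigma$-closed} if every descending $\omega$-sequence has a lower bound. We use the following textbook facts: c.c.c.\ forcing preserves all cardinals; $\omega_2$-c.c.\ forcing preserves all cardinals $\ge\omega_2$; $\sigma$-closed forcing adds no new $\omega$-sequence of ground-model elements, so it preserves $\omega_1$ and CH. The axiom $\mathrm{MA}_{\omega_1}$ says that for every c.c.c.\ poset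 and every collection of $\omega_1$ dense sets there is a filter meeting all of them.

A sequence of sets $\langle b_\xi:\xi\in U\rangle$ is a \emph{$\Delta$-system with root $\rho$} if $b_\xi\cap b_\eta=\rho$ for all distinct $\xi,\eta\in U$. The $\Delta$-system lemma says that every $\omega_1$-sequence of finite sets has a subsequence of length $\omega_1$ that is a $\Delta$-system, and that under CH every $\omega_2$-sequence of countable sets has a subsequence of length $\omega_2$ that is a $\Delta$-system. Repetitions are harmless, because a constant sequence is a $\Delta$-system.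

\begin{lemma}\label{lem:star}
Every $f:[\lambda]^2\to\omega_1$ with property $(*)$ is c.c.c.\ indestructible.
\end{lemma}

\begin{proof}
Let $R$ be c.c.c., let $\delta<\omega_1$, and let $r\in R$ force that $\langle\dot a_\xi:\xi<\omega_1\rangle$ enumerates a disjoint family without repetition. For each $\xi$ choose $r_\xi\le r$ and a nonempty finite $b_\xi$ with $r_\xi\Vdash\dot a_\xi=b_\xi$. Let $U\subseteq\omega_1$ be uncountable such that $\langle b_\xi:\xi\in U\rangle$ is a $\Delta$-system with root $\rho$. By the c.c.c.\ there are distinct $\xi,\eta\in U$ with $r_\xi,r_\eta$ compatible, and a common extension forces $\rho=\dot a_\xi\cap\dot a_\eta=\emptyset$. So $\{b_\xi:\xi\in U\}$ is a disjoint family, and $(*)$ gives an uncountable $U'\subseteq U$ on which all pairs are $\delta$-high. Again there are distinct $\xi,\eta\in U'$ with $r_\xi,r_\eta$ compatible, and a common extension forces that $\dot a_\xi,\dot a_\eta$ is a $\delta$-high pair.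
\end{proof}

Uncountable homogeneous sets, high or low, are added by their finite subsets. The next lemma makes sure that the generic set is uncountable.

\begin{lemma}\label{lem:unbounded}
Let $R$ be a family of finite subsets of $\omega_1$ that is closed under subsets and contains $\{i\}$ for uncountably many $i$. Order $R$ by $\supseteq$ and suppose that it is c.c.c. Then there is $s_0\in R$ such that for every $\zeta<\omega_1$ the set $D_\zeta=\{s\in R:s\not\subseteq\zeta\}$ is dense below $s_0$. If $\Gamma\subseteq R$ is a filter meeting every $D_\zeta$, then $\bigcup\Gamma$ is unbounded in $\omega_1$ and all its two-element subsets belong to $R$.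
\end{lemma}

\begin{proof}
Suppose there is no such $s_0$. Then the set $D$ of those $t\in R$ for which there is $\zeta_t<\omega_1$ with $s\subseteq\zeta_t$ for all $s\le t$ is dense. Let $\mathcal S\subseteq D$ be maximal among antichains contained in $D$. It is countable, and every condition is compatible with a member of $\mathcal S$. Choose $i\ge\sup_{t\in\mathcal S}\zeta_t$ with $\{i\}\in R$, and $t\in\mathcal S$ compatible with $\{i\}$. A common extension $s\le t$ contains $i\ge\zeta_t$, a contradiction. For the last sentence, two elements $i,j$ of $\bigcup\Gamma$ lie in a common member of $\Gamma$, and $R$ is closed under subsets.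
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:MA}]
Let $\{a_\xi:\xi<\omega_1\}$ be a disjoint family, enumerated without repetition, and let $\delta<\omega_1$. Let $R$ be the set of finite $s\subseteq\omega_1$ such that $a_\xi,a_\eta$ is $\delta$-high for all distinct $\xi,\eta\in s$, ordered by $\supseteq$. It is closed under subsets and contains all singletons.

$R$ is c.c.c. Given uncountably many members of $R$, thin them to an uncountable $\Delta$-system with root $\rho$ and discard the member equal to $\rho$, if there is one. The sets $b_s=\bigcup_{\xi\in s\setminus\rho}a_\xi$, for the remaining $s$, form a disjoint family. By strong unboundedness there are $s\ne t$ such that $b_s,b_t$ is $\delta$-high. Two distinct elements of $s\cup t$ lie both in $s$, or both in $t$, or one in $s\setminus\rho$ and the other in $t\setminus\rho$; in each case the corresponding pair is $\delta$-high. So $s\cup t\in R$.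

Take $s_0$ as in Lemma~\ref{lem:unbounded}. Applying $\mathrm{MA}_{\omega_1}$ below $s_0$ gives a filter $\Gamma$ meeting every $D_\zeta$, and $\{a_\xi:\xi\in\bigcup\Gamma\}$ is an uncountable homogeneously $\delta$-high subfamily.
\end{proof}

The proof shows that for a strongly unbounded function the finite \emph{high} sets always form a c.c.c.\ poset. To destroy a function $g$ we want enough finite \emph{low} sets to form a c.c.c.\ poset.

\begin{lemma}\label{lem:criterion}
Let $g:[\mu]^2\to\omega_1$ and $\delta<\omega_1$, let $J\subseteq\omega_1$ be uncountable, and let $\{a_i:i\in J\}$ be pairwise disjoint nonempty finite subsets of $\mu$. Let $E\subseteq[J]^2$ be such that $a_j,a_i$ is $\delta$-low for $g$ whenever $\{j,i\}\in E$, and let $R$ be the set of finite $s\subseteq J$ with $[s]^2\subseteq E$, ordered by $\supseteq$. If $R$ is c.c.c., then \textup{(i)} and \textup{(ii)} of Theorem~\ref{thm:main} hold.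
\end{lemma}

\begin{proof}
$R$ is closed under subsets and contains $\{i\}$ for every $i\in J$. If $B\subseteq J$ is uncountable, then $\{\{j\}:j\in B\}$ is not an antichain, so there are $j\ne i$ in $B$ such that $\{j,i\}$ is contained in a member of $R$; hence $\{j,i\}\in E$, which gives (i). For (ii) let $s=s_0$ be as in Lemma~\ref{lem:unbounded}. If $\Gamma\ni s$ is $R$-generic, it meets every $D_\zeta$, so $I=\bigcup\Gamma$ is unbounded in $\omega_1$ and $[I]^2\subseteq E$. Since $R$ preserves $\omega_1$, the set $I$ is uncountable in the extension.
\end{proof}

\section{Countable elementary submodels}\label{sec:models}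

For a regular cardinal $\theta$, $H(\theta)$ is the set of all sets whose transitive closure has size less than $\theta$, and $N\prec H(\theta)$ means that $(N,\in)$ is an elementary substructure of $(H(\theta),\in)$. Every countable subset of $H(\theta)$ is contained in a countable $N\prec H(\theta)$. Every element of $H(\theta)$ that is definable in $H(\theta)$ from parameters in $N$ belongs to $N$; in particular, finite subsets of $N$ are elements of $N$. Throughout, $\chi$ is a regular cardinal so large that $H(\chi)$ contains the posets and names under discussion. For a poset $Q\in H(\chi)$, the relations ``$q\Vdash\tau=\check x$'', ``$q\Vdash\check x\in\tau$'' and the like are definable in $H(\chi)$. We usually omit the check accent.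

Let $\theta>\omega_1$ be regular and $N\prec H(\theta)$. If $C\in N$ is countable, then $C\subseteq N$, because $N$ contains $\omega$ as a subset and, if $C\ne\emptyset$, a surjection from $\omega$ onto $C$ as an element. Applying this to countable ordinals shows that, for countable $N$, the set
\[
\varepsilon_N=N\cap\omega_1
\]
is a countable limit ordinal. We call it the \emph{height} of $N$. Both chain-condition arguments below rest on the following lemma.

\begin{lemma}\label{lem:twins}
Assume CH. Let $\theta>\omega_1$ be regular and $t_\nu\in H(\theta)$ for $\nu<\omega_2$. There are $\nu\ne\mu$, countable $K_0,K_1\prec H(\theta)$ with $t_\nu\in K_0$, $t_\mu\in K_1$, and an isomorphism $\pi:(K_0,\in)\to(K_1,\in)$ with $\pi(t_\nu)=t_\mu$ such that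
\begin{itemize}
\item[(a)] $K_0\cap\omega_1=K_1\cap\omega_1$, and $\pi(z)=z$ for all $z\in K_0\cap K_1$;
\item[(b)] for $z\in K_0\cap K_1$ and $S\in K_0$ we have $z\in S$ if and only if $z\in\pi(S)$;
\item[(c)] $C\in K_0$ is countable if and only if $\pi(C)$ is, and in this case $\pi(C)=\{\pi(z):z\in C\}$.
\end{itemize}
\end{lemma}

\begin{proof}
Choose countable $K^\nu\prec H(\theta)$ with $t_\nu\in K^\nu$, and thin out to an $\omega_2$-sequence that is a $\Delta$-system with root $X$. Consider the structures $(K^\nu,\in,t_\nu,x)_{x\in X}$ in the countable language with a constant for $t_\nu$ and one for each $x\in X$. There are at most $2^\omega=\omega_1$ isomorphism types of countable structures in this language, so two of them, $K_0=K^\nu$ and $K_1=K^\mu$, are isomorphic by some $\pi$. Then $\pi(t_\nu)=t_\mu$ and $\pi$ fixes $X=K_0\cap K_1$ pointwise. Since $\omega_1$ is definable in $H(\theta)$, $\pi(\omega_1)=\omega_1$, so $\pi$ is an order isomorphism between the ordinals $K_0\cap\omega_1$ and $K_1\cap\omega_1$, which are therefore equal. This proves (a), and (b) follows from $z\in S\Leftrightarrow\pi(z)\in\pi(S)$. Countability is expressible in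 $H(\theta)$, so $\pi$ and $\pi^{-1}$ preserve it. If $C\in K_0$ is countable, then $C\subseteq K_0$ and $\pi(C)\subseteq K_1$, so every element of $\pi(C)$ has the form $\pi(z)$ with $z\in K_0$, and $\pi(z)\in\pi(C)$ is equivalent to $z\in C$.
\end{proof}

\section{Finite approximations with side conditions}\label{sec:side}

Fix a cardinal $\lambda\ge\omega_3$. The first attempt at adding a strongly unbounded function uses the pairs $(a,f)$ with $a\subseteq\lambda$ finite and $f:[a]^2\to\omega_1$. This poset collapses $\omega_1$: for each $\gamma<\omega_1$ the conditions with $f(\omega,n)=\gamma$ for some $n<\omega$ are dense, so the generic function maps a countable set onto $\omega_1$. The values on pairs from a countable set must be bounded in advance, and this is what side conditions do.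

\begin{definition}\label{def:Q}
Let $\mathcal M$ be a family of countable sets $M$ for which $\varepsilon_M=M\cap\omega_1$ is a nonzero ordinal. The poset $Q(\mathcal M)$ consists of the triples $q=(a_q,f_q,\mathcal T_q)$ with $a_q\subseteq\lambda$ finite, $f_q:[a_q]^2\to\omega_1$ and $\mathcal T_q\subseteq\mathcal M$ finite such that
\begin{itemize}
\item[(bd)] if $W\in\mathcal T_q$ and $\{x,y\}\in[a_q\cap W]^2$, then $f_q(x,y)<\varepsilon_W$.
\end{itemize}
We put $q'\le q$ if $a_{q'}\supseteq a_q$, $f_{q'}\supseteq f_q$ and $\mathcal T_{q'}\supseteq\mathcal T_q$. For $M\in\mathcal M$ let $q+M=(a_q,f_q,\mathcal T_q\cup\{M\})$; this triple need not be a condition. For a generic $G$ let $f_G=\bigcup_{q\in G}f_q$ and $\mathcal T_G=\bigcup_{q\in G}\mathcal T_q$.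
\end{definition}

No relation between the members of $\mathcal T_q$ is required, so adding a model to a condition is governed by (bd) alone.

\begin{lemma}\label{lem:basic}
Let $q\in Q(\mathcal M)$ and $M\in\mathcal M$.
\begin{itemize}
\item[(a)] For every $x\in\lambda$ there is $r\le q$ with $x\in a_r$. Hence $f_G$ is defined on all of $[\lambda]^2$.
\item[(b)] If $M'\in\mathcal T_q$, $\varepsilon_{M'}=\varepsilon_M$ and $a_q\cap M\subseteq M'$, then $q+M$ is a condition.
\item[(c)] If $r\le q$ and $M\in\mathcal T_r$, then $q+M$ is a condition and $r\le q+M$. In particular, if $q\Vdash M\in\mathcal T_{\dot G}$, then $q+M$ is a condition.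
\end{itemize}
\end{lemma}

\begin{proof}
(a) Give all new pairs the value $0$, which is below every height. (b) A pair from $a_q\cap M$ is a pair from $a_q\cap M'$, so its value is below $\varepsilon_{M'}=\varepsilon_M$. (c) The instance of (bd) for $M$ in $r$ restricts to $a_q$. If $q\Vdash M\in\mathcal T_{\dot G}$, take a generic $G\ni q$, a condition in $G$ with $M$ among its side conditions, and a common extension $r$ of it and $q$.
\end{proof}

Side conditions bound $f_G$ from above, while strong unboundedness requires large values. The following example shows the conflict for conditions with one point, and shows which property of $\mathcal M$ resolves it.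

\begin{example}\label{ex:onepoint}
Let $N^*\prec H(\chi)$ be countable with $\lambda\in N^*$, and let $N\in\mathcal M$ satisfy $N\subseteq N^*$ and $N\cap\lambda=N^*\cap\lambda$. Let $\delta<\varepsilon_N$, let $Y\in N^*$ be a subset of $\lambda$, and let $y\in Y\setminus N$. Think of $Y$ as the set of points that may enter an uncountable family of singletons. Let $W\in\mathcal M$ contain $y$, and let $q=(\{y\},\emptyset,\{W,N\})$. We look for $x\in Y\cap N$ such that
\[
r=\bigl(\{x,y\},\ f_r(x,y)=\delta+1,\ \{W,N\}\bigr)
\]
is a condition. The model $N$ imposes nothing, since $y\notin N$. If $\varepsilon_W\ge\varepsilon_N$, then $\delta+1<\varepsilon_N\le\varepsilon_W$ and every $x\in Y\cap N$ works. If $\varepsilon_W\le\delta+1$, then $r$ is a condition exactly when $x\notin W$, and there is no such $x$ when $Y\cap N\subseteq W$. We cannot ask $N^*$ for a point of $Y\setminus W$, because $W\notin N^*$: otherwise $y\in W\subseteq N^*$. Suppose, however, that some countable $C\in N$ covers $W\cap N\cap\lambda$. Then $C\subseteq N^*$, so $y\in Y\setminus C$. The set $Y\setminus C$ belongs to $N^*$ and is nonempty, so it has an element $x\in N^*$, and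 $x\in Y\cap N$, $x\notin W$.
\end{example}

We therefore want a family $\mathcal M$ with the \emph{covering property}
\begin{itemize}
\item[(cov)] if $M,N\in\mathcal M$ and $\varepsilon_M<\varepsilon_N$, then $M\cap N\cap\lambda\subseteq C$ for some countable $C\in N$,
\end{itemize}
which is also rich enough to contain traces $N$ of models $N^*$ with any prescribed element. Note that (cov) says nothing about two models of the same height. This freedom is what Section~\ref{sec:matrix} exploits.

\section{A generic family with the covering property}\label{sec:P}

Let $V$ be the ground model, in which CH holds, and let $\mathcal H=H(\lambda^+)^V$. Let $P$ be the set of all countable sets $p$ of countable elementary submodels of $\mathcal H$ such that (cov) holds for all $M,N\in p$, ordered by $\supseteq$. A countable subset of $\mathcal H$ is an element of $\mathcal H$, so each such model and each $p\in P$ belongs to $\mathcal H$.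

\begin{lemma}\label{lem:P}
$P$ is $\sigma$-closed and $\omega_2$-c.c.
\end{lemma}

\begin{proof}
The union of a descending $\omega$-sequence of conditions is a condition, because (cov) concerns two models at a time.

Given $\omega_2$ conditions, Lemma~\ref{lem:twins} with $\theta=\lambda^+$ gives two of them, $p$ and $p'$, with distinct indices, and $\pi:K_0\to K_1$ with $p\in K_0$, $p'\in K_1$, $\pi(p)=p'$. We show that $p\cup p'$ satisfies (cov). Since $p$ and its members are countable, every $M\in p$ is an element and a subset of $K_0$; likewise for $p'$ and $K_1$.

Let $M\in p$ and $N'\in p'$ with $\varepsilon_M<\varepsilon_{N'}$. By Lemma~\ref{lem:twins}(c), $N'=\pi(N)$ for some $N\in p$. The ordinals $\varepsilon_N$ and $\varepsilon_{N'}$ are subsets of $K_0\cap\omega_1=K_1\cap\omega_1$, so they are equal by (b). As $p\in P$, there is a countable $C\in N$ with $M\cap N\cap\lambda\subseteq C$. Then $\pi(C)\in\pi(N)=N'$, and $\pi(C)$ is countable. If $z\in M\cap N'\cap\lambda$, then $z\in K_0\cap K_1$; by (b), $z\in\pi(N)$ gives $z\in N$, hence $z\in C$, and by (b) again $z\in\pi(C)$. So $\pi(C)$ covers $M\cap N'\cap\lambda$. For $M\in p'$ and $N'\in p$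 the same argument applies to $\pi^{-1}$, which has properties (a)--(c) with $K_0$ and $K_1$ interchanged.
\end{proof}

Let $G_0$ be $P$-generic over $V$, and put $V_0=V[G_0]$ and $\mathcal M=\bigcup G_0$. By Lemma~\ref{lem:P}, $V_0$ has the same cardinals as $V$ and satisfies CH. Any two members of $\mathcal M$ lie in a common $p\in G_0$, so $\mathcal M$ has the covering property.

\begin{definition}\label{def:suitable}
In $V_0$, a countable $N^*\prec H(\chi)$ is \emph{suitable} if $\lambda,\mathcal H,\mathcal M\in N^*$ and $N^*\cap\mathcal H\in\mathcal M$. For suitable $N^*$ we always write $N=N^*\cap\mathcal H$.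
\end{definition}

Since $\lambda\subseteq\mathcal H$, we have $N\cap\lambda=N^*\cap\lambda$ and $\varepsilon_N=N^*\cap\omega_1$, as in Example~\ref{ex:onepoint}.

\begin{lemma}\label{lem:suitable}
In $V_0$, every $s\in H(\chi)$ belongs to a suitable model.
\end{lemma}

\begin{proof}
We use the standard facts that $H(\chi)^{V[G_0]}$ consists of the values $\tau^{G_0}$ of the $P$-names $\tau\in H(\chi)^V$, and that for $N^\sharp\prec H(\chi)^V$ with $P\in N^\sharp$ the set $N^\sharp[G_0]=\{\tau^{G_0}:\tau\in N^\sharp\text{ a }P\text{-name}\}$ is an elementary submodel of $H(\chi)^{V[G_0]}$.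

Let $\dot s\in H(\chi)^V$ be a name for $s$ and let $p\in P$. We find $p_\omega\le p$ forcing the conclusion; the lemma follows by density. In $V$, take a countable $N^\sharp\prec H(\chi)$ with $p,\dot s,P,\lambda,\mathcal H\in N^\sharp$, and a descending sequence $p=p_0\ge p_1\ge\cdots$ of conditions in $N^\sharp$ that enters each of the countably many dense open subsets of $P$ belonging to $N^\sharp$. Put $N=N^\sharp\cap\mathcal H$. Then $N\prec\mathcal H$ by the Tarski--Vaught test: if an existential statement with parameters in $N$ holds in $\mathcal H$, then $N^\sharp$ contains a witness in $\mathcal H$, because $\mathcal H\in N^\sharp$. Let $p_\omega=\bigcup_np_n\cup\{N\}$. If $M\in p_n$, then $M\in N^\sharp$ since $p_n\in N^\sharp$ is countable, so $M\in N$. Therefore $\varepsilon_M\in N$, that is, $\varepsilon_M<\varepsilon_N$, and $C=M$ covers $M\cap N\cap\lambda$. Hence $p_\omega\in P$.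

Let $G_0\ni p_\omega$ be generic and $N^*=N^\sharp[G_0]$. This is a countable elementary submodel of $H(\chi)^{V[G_0]}$. It contains $s$, it includes $N^\sharp$ by way of check names, and it contains $G_0$ and hence $\mathcal M$, because the canonical name for $G_0$ is definable from $P$. It remains to see that $N^*\cap\mathcal H\subseteq N$, for then $N^*\cap\mathcal H=N\in p_\omega\subseteq\mathcal M$. Let $\tau\in N^\sharp$ be a name with $\tau^{G_0}\in\mathcal H$. The conditions that force $\tau\notin\mathcal H$ or force $\tau=x$ for some $x\in\mathcal H$ form a dense open set in $N^\sharp$, so some $p_n\in G_0$ is among them. Then $p_n\Vdash\tau=x$ with $x=\tau^{G_0}$, and $x$ is definable from $p_n$ and $\tau$, so $x\in N^\sharp\cap\mathcal H=N$.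
\end{proof}

\section{Amalgamation and strong unboundedness}\label{sec:amalg}

From now on we work in $V_0$ and write $Q=Q(\mathcal M)$. Being definable from $\lambda$ and $\mathcal M$, the poset $Q$ belongs to every suitable model. Every argument about $Q$ that involves $\omega_1$ follows the pattern of Example~\ref{ex:onepoint}: take a condition $q$ with $N\in\mathcal T_q$, find inside $N^*$ a condition $q'$ resembling it, and amalgamate the two.

Let $N^*$ be suitable and let $q\in Q$ with $N\in\mathcal T_q$. The part of $q$ that $N^*$ sees is
\[
q|N^*=\bigl(a_q\cap N,\ f_q\restriction[a_q\cap N]^2,\ \mathcal T_q\cap N^*\bigr).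
\]
It is a condition and $q\le q|N^*$. By (bd) for $N$, its function takes values in $\varepsilon_N\subseteq N^*$, so all three coordinates are finite subsets of $N^*$ and $q|N^*\in N^*$. For each $W\in\mathcal T_q$ with $\varepsilon_W<\varepsilon_N$ use (cov) to fix a countable $C_W\in N$ with $W\cap N\cap\lambda\subseteq C_W$, and let $C$ be the union of these finitely many sets. Then $C\in N^*$ is countable, so $C\subseteq N^*$. Put
\[
\mathcal D(q,N^*)=\bigl\{q'\in Q:\ q'\le q|N^*\ \text{ and }\ (a_{q'}\setminus a_{q|N^*})\cap C=\emptyset\bigr\}.
\]

\begin{lemma}[Reflection]\label{lem:reflect}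
Let $\varphi(v,w)$ be a formula with parameters in $N^*$. If $H(\chi)\models\varphi(q,w)$ for some $w\in H(\chi)$, then there are $q'\in\mathcal D(q,N^*)\cap N^*$ and $w'\in N^*$ with $H(\chi)\models\varphi(q',w')$.
\end{lemma}

\begin{proof}
The set $\mathcal D(q,N^*)$ is definable from $Q$, $q|N^*$ and $C$, so it belongs to $N^*$. It contains $q$, because $a_q\setminus a_{q|N^*}=a_q\setminus N$ is disjoint from $N^*\supseteq C$. Apply elementarity to the statement that there are $v\in\mathcal D(q,N^*)$ and $w$ with $\varphi(v,w)$.
\end{proof}

\begin{lemma}[Amalgamation]\label{lem:amalg}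
Let $q'\in\mathcal D(q,N^*)\cap N^*$. Then $a_q\cap a_{q'}=a_{q|N^*}$. Let $F$ be any function from $(a_q\setminus N)\otimes(a_{q'}\setminus a_q)$ to $\varepsilon_N$. Then
\[
r=\bigl(a_q\cup a_{q'},\ f_q\cup f_{q'}\cup F,\ \mathcal T_q\cup\mathcal T_{q'}\bigr)
\]
is a condition, and $r\le q,q'$.
\end{lemma}

\begin{proof}
Since $a_{q'}\subseteq N^*\cap\lambda\subseteq N$ and $q'\le q|N^*$, we have $a_q\cap a_{q'}\subseteq a_q\cap N=a_{q|N^*}\subseteq a_q\cap a_{q'}$, and $f_q,f_{q'}$ both extend $f_{q|N^*}$. A pair from $a_r$ that is contained in neither $a_q$ nor $a_{q'}$ consists of a point of $a_q\setminus a_{q'}=a_q\setminus N$ and a point of $a_{q'}\setminus a_q$. So $f_r$ is a well-defined function on $[a_r]^2$. We check (bd) for $W\in\mathcal T_r$.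

\emph{$W\in\mathcal T_{q'}$.} Then $W\in N^*$ is countable, so $W\subseteq N^*$ and $W\cap a_r\subseteq a_r\cap N=a_{q'}$. Now (bd) holds because $q'$ is a condition.

\emph{$W\in\mathcal T_q$ and $\varepsilon_W\ge\varepsilon_N$.} Pairs from $a_q\cap W$ are handled by $q$. The values of $f_{q'}$ lie in $N^*\cap\omega_1=\varepsilon_N$, and so do the values of $F$; all of them are below $\varepsilon_W$.

\emph{$W\in\mathcal T_q$ and $\varepsilon_W<\varepsilon_N$.} A point $z\in W\cap(a_{q'}\setminus a_q)$ would lie in $W\cap N\cap\lambda\subseteq C$, whereas $a_{q'}\setminus a_q=a_{q'}\setminus a_{q|N^*}$ is disjoint from $C$. So $W\cap a_r\subseteq a_q$, and (bd) holds because $q$ is a condition.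
\end{proof}

The last case of this proof is the only place where the covering property is used.

\begin{lemma}\label{lem:master}
Let $N^*$ be suitable and $q\in Q\cap N^*$. Then $q+N$ is a condition, and if $\tau\in N^*$ is a $Q$-name with $q\Vdash\tau\in\omega_1^{V_0}$, then $q+N\Vdash\tau<\varepsilon_N$. Consequently $Q$ preserves $\omega_1$.
\end{lemma}

\begin{proof}
The values of $f_q$ lie in $N^*\cap\omega_1=\varepsilon_N$, so $q+N$ satisfies (bd). Let $r_0\le q+N$; extending $r_0$, assume that $r_0\Vdash\tau=\gamma$ for some $\gamma<\omega_1$. Since $N\in\mathcal T_{r_0}$, Lemma~\ref{lem:reflect} gives $q'\in\mathcal D(r_0,N^*)\cap N^*$ and $\gamma'\in N^*\cap\omega_1$ with $q'\Vdash\tau=\gamma'$. By Lemma~\ref{lem:amalg} with $F\equiv0$, the conditions $r_0$ and $q'$ are compatible, so $\gamma=\gamma'<\varepsilon_N$. Thus the conditions forcing $\tau<\varepsilon_N$ are dense below $q+N$.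

If $q\Vdash\dot h:\omega\to\omega_1^{V_0}$, take a suitable $N^*$ containing $q$ and $\dot h$. It contains a name for each $\dot h(n)$, so $q+N$ forces that the range of $\dot h$ is contained in $\varepsilon_N$. Hence no condition forces $\dot h$ to be onto.
\end{proof}

Reflecting ``$v\in D$'' for a dense open $D\in N^*$ shows in the same way that $D\cap N^*$ is predense below $q+N$; in the usual terminology, $q+N$ is $(N^*,Q)$-generic.

\begin{lemma}\label{lem:Qcc}
$Q$ is $\omega_2$-c.c.
\end{lemma}

\begin{proof}
Given $\omega_2$ conditions, Lemma~\ref{lem:twins}, applied in $V_0$ with $\theta=\chi$, gives two of them, $q\in K_0$ and $q'\in K_1$, with distinct indices, and $\pi:K_0\to K_1$ with $\pi(q)=q'$. Then $\pi(a_q)=a_{q'}$ and $\pi(f_q)=f_{q'}$. If $\{x,y\}\subseteq a_q\cap a_{q'}\subseteq K_0\cap K_1$, then $f_{q'}(x,y)=\pi(f_q(x,y))=f_q(x,y)$, as $\pi$ fixes $x$, $y$ and the countable ordinals of $K_0$. So we may define $r=(a_q\cup a_{q'},f_r,\mathcal T_q\cup\mathcal T_{q'})$, where $f_r$ extends $f_q\cup f_{q'}$ and is $0$ on the remaining pairs. By Lemma~\ref{lem:twins}(b), a point of $K_0\cap K_1$ lies in $a_q$ if and only if it lies in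 $a_{q'}$. If $W\in\mathcal T_q$, then $W\subseteq K_0$, so $W\cap a_{q'}\subseteq K_0\cap K_1\cap a_{q'}\subseteq a_q$ and $W\cap a_r\subseteq a_q$. If $W\in\mathcal T_{q'}$, then $W\subseteq K_1$, so $W\cap a_q\subseteq K_0\cap K_1\cap a_q\subseteq a_{q'}$ and $W\cap a_r\subseteq a_{q'}$. In both cases (bd) is inherited, so $r\le q,q'$.
\end{proof}

By Lemmas~\ref{lem:master} and~\ref{lem:Qcc}, $Q$ preserves all cardinals. Since $F$ is arbitrary in Lemma~\ref{lem:amalg}, the generic function realizes every value on a pair from every disjoint family.

\begin{proposition}\label{prop:su}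
Let $G$ be $Q$-generic over $V_0$. In $V_0[G]$, for every disjoint family $\mathcal A$ in $\lambda$ and every $\gamma<\omega_1$ there are distinct $b,b'\in\mathcal A$ such that $f_G$ has the constant value $\gamma$ on $b\otimes b'$. In particular, $f_G$ is strongly unbounded.
\end{proposition}

\begin{proof}
Let $q_0$ force that $\dot{\mathcal A}$ is a disjoint family in $\lambda$, and take a suitable $N^*$ containing $q_0,\dot{\mathcal A},\gamma$. In the extension, only countably many members of the family meet the countable set $N\cap\lambda$. So there are $q\le q_0+N$ and a nonempty finite $b\subseteq\lambda\setminus N$ with $q\Vdash b\in\dot{\mathcal A}$, and by Lemma~\ref{lem:basic}(a) we may assume $b\subseteq a_q$. Thus $q\Vdash b\in\dot{\mathcal A}$ and $b\subseteq a_q\setminus a_{q|N^*}$. By Lemma~\ref{lem:reflect} there are $q'\in\mathcal D(q,N^*)\cap N^*$ and $b'\in N^*$ with $q'\Vdash b'\in\dot{\mathcal A}$ and $b'\subseteq a_{q'}\setminus a_{q|N^*}=a_{q'}\setminus a_q$. Here $b'\subseteq N$, so $b'\ne b$. Apply Lemma~\ref{lem:amalg} with $F\equiv\gamma$, which is allowed as $\gamma\in N^*\cap\omega_1=\varepsilon_N$. The resulting $r\le q_0$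 forces $b,b'\in\dot{\mathcal A}$, and $f_r\equiv\gamma$ on $b\otimes b'$. The first claim follows by density, and $\gamma=\delta+1$ gives a $\delta$-high pair.
\end{proof}

Taking $\gamma=0$ shows that no uncountable family is homogeneously $0$-high, so $f_G$ and all its restrictions to uncountable cardinals fail $(*)$. The task of the next two sections is to imitate this argument for an arbitrary $g$.

\section{A matrix of models of one height}\label{sec:matrix}

Work in $V_0$. Fix $q_0\in Q$ and a name $\dot g$ such that $q_0\Vdash\dot g:[\omega_3]^2\to\omega_1$. For $f_G$ a low pair was produced by writing the value $0$ into the amalgam. For $\dot g$ the substitute is a side condition. Call $M\in\mathcal M$ \emph{good for $\{x,y\}\in[\omega_3]^2$} if $q_0+M$ is a condition and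
\[
q_0+M\Vdash\dot g(x,y)<\varepsilon_M .
\]
Every pair $\{x,y\}$ has a good model: if $N^*$ is suitable and contains $q_0,\dot g,x,y$, then it contains a name for $\dot g(x,y)$, and $N$ is good by Lemma~\ref{lem:master}. Goodness is definable in $H(\chi)$ from $Q,q_0,\dot g$.

We aim at sets $a_i=\{x_i,y_i\}$ and, for $j<i$, a model $M_{ji}$ of a fixed height $\delta$ that is good for $\{x_j,y_i\}$. Once $M_{ji}$ is a side condition of a condition below $q_0$, the pair $a_j,a_i$ is forced to be $\delta$-low. So the question is when $M_{ji}$ can be added to an amalgam.

\begin{example}\label{ex:fourpoints}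
Let $r$ be the amalgam with $F\equiv0$ of a condition $q$ with $a_q=\{z,z'\}\subseteq\lambda\setminus N$ and a condition $q'\in N^*$ with $a_{q'}=\{w,w'\}$, and let $M\in\mathcal M$ have height $\delta$. The four cross pairs have value $0<\delta$ and are harmless. So $r+M$ is a condition if and only if
\[
\bigl(\{z,z'\}\not\subseteq M\ \text{or}\ f_q(z,z')<\delta\bigr)\quad\text{and}\quad\bigl(\{w,w'\}\not\subseteq M\ \text{or}\ f_{q'}(w,w')<\delta\bigr).
\]
The values $f_q(z,z')$ and $f_{q'}(w,w')$ are not ours to choose. By Lemma~\ref{lem:basic}(b), both clauses hold if $\mathcal T_q$ already contains a model of height $\delta$ that includes $a_q\cap M$, and $\mathcal T_{q'}$ already contains one that includes $a_{q'}\cap M$.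
\end{example}

In the application, $M=M_{ji}$ with $j<\varepsilon_N\le i$. The condition $q$ speaks about $i$ and is chosen before $j$, so its guard for $M_{ji}$ may depend only on $i$. The condition $q'$ speaks about $j$ and lives in $N^*$, which does not contain $i$, so its guard may depend only on $j$. We therefore want one guard per column and one per row of the following array, which has an extra column $\infty$. We agree that $j<\infty$ for all $j<\omega_1$.
\[
\begin{array}{c|ccccc}
 & y_1 & y_2 & y_3 & \cdots & y_\infty\\ \hline
x_0 & M_{01} & M_{02} & M_{03} & \cdots & M_{0\infty}\\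
x_1 &        & M_{12} & M_{13} & \cdots & M_{1\infty}\\
x_2 &        &        & M_{23} & \cdots & M_{2\infty}\\
\vdots & & & & \ddots & \vdots
\end{array}
\]
The guard of column $i$ is its top entry $M_{0i}$, and the guard of row $j$ is its last entry $M_{j\infty}$. The guards form the top row and the last column, and these are both guarded by the corner $M_{0\infty}$.

\begin{lemma}\label{lem:matrix}
There are $\delta<\omega_1$, points $x_j\in\omega_3$ $(j<\omega_1)$ and $y_i\in\omega_3$ $(1\le i<\omega_1$ or $i=\infty)$, and models $M_{ji}\in\mathcal M$ $(j<i)$ such that
\begin{itemize}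
\item[(M1)] $M_{ji}$ has height $\delta$ and is good for $\{x_j,y_i\}$;
\item[(M2)] for each $i$, a point $z\in\lambda\setminus M_{0i}$ lies in $M_{ji}$ for at most one $j<i$;
\item[(M3)] for each $j$, a point $z\in\lambda\setminus M_{j\infty}$ lies in $M_{ji}$ for at most one $i$ with $j<i<\omega_1$;
\item[(M4)] the sets $a_i=\{x_i,y_i\}$, $1\le i<\omega_1$, have two elements and are pairwise disjoint.
\end{itemize}
\end{lemma}

Property (M2) holds if each column is a $\Delta$-system, and a single such column comes from the $\Delta$-system lemma. We build the column $\infty$ first, over a point $y_\infty$ outside a large model $A$, and obtain the other columns as copies of it inside $A$. Each copy is required to meet everything built so far exactly as the column $\infty$ does, and this gives (M3).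

\begin{proof}
By CH, $\omega_2^\omega=\omega_2$: every function from $\omega$ to $\omega_2$ is bounded, so there are at most $\omega_2\cdot\omega_1^\omega=\omega_2\cdot2^\omega=\omega_2$ of them. Hence there is an increasing sequence $\langle A_\xi:\xi<\omega_1\rangle$ of elementary submodels of $H(\chi)$ of size $\omega_2$, with $\omega_2\cup\{\lambda,\mathcal M,Q,q_0,\dot g\}\subseteq A_0$, such that every countable subset of $A_\xi$ is an element of $A_{\xi+1}$. The union $A$ is an elementary submodel of size $\omega_2$ that contains every countable subset of itself as an element.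

\emph{The column $\infty$.} Fix $y_\infty\in\omega_3\setminus A$; then $y_\infty\ge\omega_2$. For each $x<\omega_2$ let $M^x\in\mathcal M$ be good for $\{x,y_\infty\}$. There are only $\omega_1$ possible heights, so $\omega_2$ many $x$ have $\varepsilon_{M^x}$ equal to a fixed $\delta$. By CH and the $\Delta$-system lemma there are a set $T$ of $\omega_2$ such $x$ and a set $X_\infty$ with $M^x\cap M^{x'}\cap\lambda=X_\infty$ for all distinct $x,x'\in T$. Let $x_j$ $(j<\omega_1)$ be distinct elements of $T$ and put $M_{j\infty}=M^{x_j}$.

\emph{The other columns.} By recursion on $i$, $1\le i<\omega_1$, we choose $y_i\in A$ and $M_{ji}\in A\cap\mathcal M$ for $j<i$. At stage $i$ let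
\[
S_i=\{y_k:1\le k<i\}\cup\bigcup_{j<k<i}(M_{jk}\cap\lambda).
\]
Each $M_{jk}$ is a countable element of $A$, hence a subset of $A$, so $S_i$ is a countable subset of $A$. By the closure of $A$, the set $S_i$, each $M_{j\infty}\cap S_i$, and the sequences $\langle x_j:j<i\rangle$ and $\langle M_{j\infty}\cap S_i:j<i\rangle$ are elements of $A$, although the models $M_{j\infty}$ need not be. Also $i,\delta\in\omega_1\subseteq A$. Consider the following statement, whose parameters are in $A$: there are $y$, $\langle M_j:j<i\rangle$ and $X$ such that
\begin{itemize}
\item $y\in\omega_3\setminus(\omega_2\cup S_i)$;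
\item for $j<i$, $M_j\in\mathcal M$ is good for $\{x_j,y\}$, $\varepsilon_{M_j}=\delta$, and $M_j\cap S_i=M_{j\infty}\cap S_i$;
\item $M_j\cap M_k\cap\lambda=X$ for $j<k<i$.
\end{itemize}
It holds in $H(\chi)$, witnessed by $y_\infty$, $\langle M_{j\infty}:j<i\rangle$ and $X_\infty$; here $y_\infty\notin S_i$ because $S_i\subseteq A$. By elementarity there are witnesses $y_i$, $\langle M_{ji}:j<i\rangle$, $X_i$ in $A$, and each $M_{ji}$ is in $A$ because $j\in A$.

\emph{Verification.} (M1) holds by construction. For (M2), let $i<\omega_1$ or $i=\infty$ and let $z\in M_{ji}\cap M_{ki}\cap\lambda$ with $j<k<i$. Then $i\ge2$ and $z\in X_i=M_{0i}\cap M_{1i}\cap\lambda\subseteq M_{0i}$. For (M3), let $z\in M_{ji}\cap M_{ji'}\cap\lambda$ with $j<i<i'<\omega_1$. Then $z\in M_{ji}\cap\lambda\subseteq S_{i'}$, so $z\in M_{ji'}\cap S_{i'}=M_{j\infty}\cap S_{i'}\subseteq M_{j\infty}$. For (M4), $x_j<\omega_2\le y_i$ for all $i,j$, the $x_j$ are distinct, and $y_i\ne y_k$ for $k<i$ because $y_k\in S_i$ and $y_i\notin S_i$.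
\end{proof}

\begin{remark}\label{rem:omega3}
This is the only place where $\omega_3$ is needed. The $\Delta$-system lemma for countable sets has to start from $\omega_2$ sets; it fails for $\omega_1$ sets, since no three distinct countable ordinals form a $\Delta$-system. The rows $x_j$ are selected after $y_\infty$, and $y_\infty$ after $A$, so $A$ must contain all $\omega_2$ candidates in advance, and $y_\infty$ must then be found outside a set of size $\omega_2$. By Todorcevic's theorem and Proposition~\ref{prop:su}, part (2) of Theorem~\ref{thm:main} is false in $V_0[G]$ with $\omega_2$ in place of $\omega_3$.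
\end{remark}

\section{The generic graph and the proof of Theorem~\ref{thm:main}}\label{sec:graph}

Keep $q_0,\dot g$ and the objects of Lemma~\ref{lem:matrix}, and let $t=q_0+M_{0\infty}$, which is a condition by (M1). For a $Q$-generic $G\ni t$ define in $V_0[G]$
\[
J=\{i:1\le i<\omega_1,\ M_{0i}\in\mathcal T_G,\ M_{i\infty}\in\mathcal T_G\},\qquad
E=\{\{j,i\}\in[J]^2:j<i,\ M_{ji}\in\mathcal T_G\},
\]
and let $R$ be the poset of finite $s\subseteq J$ with $[s]^2\subseteq E$, ordered by $\supseteq$. Thus $J$ consists of the indices whose column guard and row guard are both in force, and the edges are the entries of the matrix that the generic filter has accepted. Let $g=\dot g^G$.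

\begin{lemma}\label{lem:edgesJ}
If $t\in G$, then $a_j,a_i$ is $\delta$-low for $g$ whenever $\{j,i\}\in E$, and $J$ is uncountable.
\end{lemma}

\begin{proof}
Let $j<i$ and $M_{ji}\in\mathcal T_G$. Since $q_0\in G$, there is $r\in G$ with $r\le q_0$ and $M_{ji}\in\mathcal T_r$. By Lemma~\ref{lem:basic}(c), $r\le q_0+M_{ji}$, so $q_0+M_{ji}\in G$, and (M1) gives $g(x_j,y_i)<\delta$ with $x_j\in a_j$, $y_i\in a_i$.

For the second claim let $q\le t$ and $i_0<\omega_1$. Each of the finitely many $z\in a_q\setminus M_{0\infty}$ lies in $M_{i\infty}$ for at most one $i$, by (M2) for the column $\infty$, and in $M_{0i}$ for at most one $i<\omega_1$, by (M3) for the row $0$. So there is $i$ with $i_0<i<\omega_1$ such that $a_q\cap M_{i\infty}$ and $a_q\cap M_{0i}$ are both subsets of $M_{0\infty}\in\mathcal T_q$. All three models have height $\delta$, so $(q+M_{i\infty})+M_{0i}$ is a condition by Lemma~\ref{lem:basic}(b), and it forces $i\in\dot J$. By density $J$ is unbounded in $\omega_1$.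
\end{proof}

\begin{lemma}\label{lem:Rccc}
The condition $t$ forces that $\dot R$ is c.c.c.
\end{lemma}

\begin{proof}
Suppose that $q_1\le t$ forces that $\dot{\mathcal S}$ is an uncountable antichain in $\dot R$. Let $N^*$ be suitable and contain $q_1$, $\dot{\mathcal S}$ and the whole matrix $\langle M_{ji}:j<i\rangle$.

\emph{The upper condition.} The ordinal $\varepsilon_N$ has only countably many finite subsets, so there are $q\le q_1+N$ and a finite $u\subseteq\omega_1$ with $u\not\subseteq\varepsilon_N$ and $q\Vdash u\in\dot{\mathcal S}$. Put $\rho=u\cap\varepsilon_N\in N^*$ and $s=u\setminus\varepsilon_N\ne\emptyset$. Since $q\Vdash s\subseteq\dot J$, finitely many applications of Lemma~\ref{lem:basic}(c) allow us to assume that $M_{0i},M_{i\infty}\in\mathcal T_q$ for all $i\in s$.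

\emph{The rows to avoid.} For $j<\varepsilon_N$ and $i\in s$ we have $j<i$, so $M_{ji}$ is defined. Let
\[
e=\{j<\varepsilon_N:\ a_q\cap M_{ji}\not\subseteq M_{0i}\ \text{for some }i\in s\}.
\]
By (M2), each pair $(i,z)$ with $i\in s$ and $z\in a_q\setminus M_{0i}$ contributes at most one element to $e$. So $e$ is a finite subset of $\varepsilon_N$, and $e\in N^*$. The set $e$ is defined from $q$ and $s$, which $N^*$ does not see, but being finite it is available as a parameter.

\emph{The lower condition.} Let $\varphi(v,w)$ say that $w$ is a finite subset of $\omega_1\setminus e$, that $v\Vdash\rho\cup w\in\dot{\mathcal S}$, and that $M_{j\infty}\in\mathcal T_v$ for all $j\in w$. Its parameters are in $N^*$, and $\varphi(q,s)$ holds since $e\subseteq\varepsilon_N$. By Lemma~\ref{lem:reflect} there are $q'\in\mathcal D(q,N^*)\cap N^*$ and $s'\in N^*$ with $\varphi(q',s')$. Then $u'=\rho\cup s'\subseteq\varepsilon_N$, so $u'\ne u$, and $j<i$ for all $j\in s'$, $i\in s$.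

\emph{Adding the edges.} Let $r\le q,q'$ be given by Lemma~\ref{lem:amalg} with $F\equiv0$, and let
\[
r^+=\bigl(a_r,\ f_r,\ \mathcal T_r\cup\{M_{ji}:j\in s',\ i\in s\}\bigr).
\]
We check (bd) for $M_{ji}$ with $j\in s'$, $i\in s$, following Example~\ref{ex:fourpoints}. A pair from $a_r\cap M_{ji}$ is contained in $a_q$, or contained in $a_{q'}$, or has value $0<\delta$.
\begin{itemize}
\item Since $j\in\varepsilon_N\setminus e$, we have $a_q\cap M_{ji}\subseteq M_{0i}\in\mathcal T_q$. So $f_q<\varepsilon_{M_{0i}}=\delta$ on the pairs from $a_q\cap M_{ji}$.
\item Let $z\in a_{q'}\cap M_{ji}$ and suppose $z\notin M_{j\infty}$. By (M3), $i$ is the only countable ordinal above $j$ with $z\in M_{ji}$. So $i$ is definable from $z$, $j$ and the matrix, all of which are in $N^*$; hence $i\in N^*\cap\omega_1=\varepsilon_N$, which is false. Therefore $a_{q'}\cap M_{ji}\subseteq M_{j\infty}\in\mathcal T_{q'}$, and $f_{q'}<\varepsilon_{M_{j\infty}}=\delta$ on the pairs from $a_{q'}\cap M_{ji}$.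
\end{itemize}
So $r^+$ is a condition, and $r^+\le q,q',q_1$.

\emph{The contradiction.} The condition $r^+$ forces $u,u'\in\dot{\mathcal S}\subseteq\dot R$, and so $u\cup u'\subseteq\dot J$. Two elements $j<i$ of $u\cup u'=\rho\cup s'\cup s$ lie both in $u$, or both in $u'$, or else $j\in s'$ and $i\in s$. In the first two cases $\{j,i\}\in\dot E$ is forced because $u,u'\in\dot R$ is, and in the third because $M_{ji}\in\mathcal T_{r^+}$. Thus $r^+$ forces $u\cup u'\in\dot R$, so two distinct members of the antichain are compatible.
\end{proof}

The two guards work in different ways. For the column, $q$ is fixed and $j$ is then chosen outside the finite exceptional set $e$. For the row, $i$ is already fixed when $q'$ appears and cannot be moved; it avoids the finitely many exceptional indices of $q'$ because all of them belong to $N^*$.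

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The extension is $V_0[G]=V[G_0][G]$. It has the same cardinals as $V$ by Lemmas~\ref{lem:P}, \ref{lem:master} and~\ref{lem:Qcc}. Part (1) holds for $f=f_G$ by Lemma~\ref{lem:basic}(a) and Proposition~\ref{prop:su}. For part (2), let $g:[\omega_3]^2\to\omega_1$ be in $V_0[G]$, with a name $\dot g$ and some $q\in G$ forcing that $\dot g$ is such a function. For every $q_0\le q$, the construction above gives $t\le q_0$ which, by (M4) and Lemmas~\ref{lem:edgesJ} and~\ref{lem:Rccc}, forces that the hypotheses of Lemma~\ref{lem:criterion} hold for $\dot g$, $\delta$, $\dot J$, $\{a_i:i\in\dot J\}$, $\dot E$ and that $\dot R$ is c.c.c. So $t$ forces the conclusion of (2) for $\dot g$. Such conditions $t$ are dense below $q$, so one of them is in $G$.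
\end{proof}

CH is used in $V$ for the $\omega_2$-chain condition of $P$, and in $V_0$ for the $\omega_2$-chain condition of $Q$ and, twice, in Lemma~\ref{lem:matrix}. By Proposition~\ref{prop:CH} it fails in the final model, since $f_G\restriction[\omega_3]^2$ is strongly unbounded there.

\section{No strongly unbounded function on $\omega_3$ under CH}\label{sec:CH}

For $f:[\omega_3]^2\to\omega_1$, $\delta<\omega_1$ and $y<\omega_3$ let
\[
L_\delta(y)=\{x\ne y:f(x,y)\le\delta\}.
\]
A pair $a,b$ is $\delta$-low as soon as some $x\in a$ lies in $L_\delta(y)$ for some $y\in b$. The plan is to fix one point $y_\mu$ and to form two-element sets by matching the elements of $L_\delta(y_\mu)$ with other points $y_\nu$. A maximal homogeneously low subfamily is countable. By CH some $y_\nu$ behaves like $y_\mu$ on the countable set of points involved, and then the set containing $y_\nu$ is low against the whole subfamily, contrary to maximality.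

\begin{proof}[Proof of Proposition~\ref{prop:CH}]
Assume CH and suppose that $f:[\omega_3]^2\to\omega_1$ is strongly unbounded. Let $\omega_2\le y<\omega_3$. Then $\omega_2$ is the union of the $\omega_1$ sets $L_\delta(y)\cap\omega_2$, so one of them is uncountable, and its first $\omega_1$ elements are bounded in $\omega_2$. Hence there is a pair $(\delta,B)\in\omega_1\times\omega_2$ with $L_\delta(y)\cap B$ uncountable. There are $\omega_2$ such pairs and $\omega_3$ points $y$, so we can fix $(\delta,B)$ and distinct points $y_\nu\ge\omega_2$ $(\nu<\omega_2)$ such that $L_\delta(y_\nu)\cap B$ is uncountable for all $\nu$. The ordinal $B$ has size $\omega_1$.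

For $\omega_1\le\mu<\omega_2$, both $L_\delta(y_\mu)\cap B$ and $\{y_\nu:\nu<\mu\}$ have size $\omega_1$; fix a bijection $h_\mu$ from the first set onto the second. Let $N_\mu\prec H(\chi)$ be countable and contain $f,B,\delta,\mu$ and the sequences $\langle y_\nu\rangle$ and $\langle h_\nu\rangle$. By CH, $B$ has only $\omega_1$ countable subsets, so there are a set $U\subseteq\omega_2\setminus\omega_1$ of size $\omega_2$ and sets $B_0,D$ such that
\[
N_\mu\cap B=B_0\quad\text{and}\quad L_\delta(y_\mu)\cap B_0=D\qquad\text{for all }\mu\in U .
\]
Choose $\mu\in U$ with $U\cap\mu$ uncountable, and then $\nu\in(U\cap\mu)\setminus N_\mu$.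

The family $\mathcal A=\{\{x,h_\mu(x)\}:x\in L_\delta(y_\mu)\cap B\}$ belongs to $N_\mu$. It is a disjoint family, because $x<\omega_2\le h_\mu(x)$ and $h_\mu$ is injective. By Zorn's lemma there is a maximal $\mathcal B\subseteq\mathcal A$ without a $\delta$-high pair of distinct members, and by elementarity we may take $\mathcal B\in N_\mu$. Strong unboundedness implies that $\mathcal B$ is countable, so $\mathcal B\subseteq N_\mu$. Let $b=\{h_\mu^{-1}(y_\nu),y_\nu\}\in\mathcal A$. If $b$ were in $N_\mu$, then $y_\nu\in N_\mu$, and $\nu$ would be in $N_\mu$, being definable from $y_\nu$ and the injective sequence $\langle y_\nu\rangle$. So $b\notin\mathcal B$, and by maximality there is $a=\{x,h_\mu(x)\}\in\mathcal B$ such that $a,b$ is $\delta$-high; in particular $f(x,y_\nu)>\delta$. On the other hand $a\in N_\mu$ gives $x\in N_\mu\cap B=B_0$, so $x\in L_\delta(y_\mu)\cap B_0=D=L_\delta(y_\nu)\cap B_0$, since $\mu,\nu\in U$. Thus $f(x,y_\nu)\le\delta$, a contradiction.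
\end{proof}

\begin{thebibliography}{1}

\bibitem{UM}
\emph{Universal matrices and strongly unbounded functions},
\texttt{http://www.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak\_fulltext/\allowbreak journals/\allowbreak mrl/\allowbreak 2002/\allowbreak 0009/\allowbreak 0004/\allowbreak MRL-2002-0009-0004-a015.pdf}.

\end{thebibliography}
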